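# Modules of differentials of finite projective dimension

## 1. The square of a lifted differential

Let $(Q,\mathfrak m_Q,K)$ be a regular local ring, $I\subseteq\mathfrak m_Q^2$ an ideal, $R=Q/I$, and $\mathfrak m$ the maximal ideal of $R$. Write
$$n=\dim Q,\qquad d=\dim R,\qquad c=\operatorname{ht}I=n-d .$$
Since $I\subseteq\mathfrak m_Q^2$, also $n=\operatorname{edim}R$. The proof turns on one operator: resolve $K$ over $R$ by an algebra, lift the differential to $Q$, and square it. Over $R$ the square is zero. Over $Q$ it is not, and what remains lives in $I/I^2$.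

**Conventions.** Complexes are graded homologically; $N[m]_i=N_{i-m}$ with differential $(-1)^m\partial$. A *chain map of degree $-m$* from $M$ to $N$ is a chain map $M\to N[m]$, regarded as a function $M\to N$; it satisfies $\partial f=(-1)^mf\partial$. Also $\operatorname{Ext}^m_R(M,N)=\operatorname{Hom}_{D(R)}(M,N[m])$. In tensor products, $(1\otimes\theta)(a\otimes b)=(-1)^{|\theta||a|}a\otimes\theta(b)$.

**Definition (free $\Gamma$-algebra).** Let $B$ be a commutative ring and $X=\bigsqcup_{j\ge1}X_j$ a graded set. Then $B\langle X\rangle$ is the graded-commutative algebra that is exterior on the $x\in X$ of odd degree and has divided powers $x^{(i)}$, $i\ge0$, of the $x\in X$ of even degree, with $x^{(i)}x^{(l)}=\binom{i+l}{i}x^{(i+l)}$. It is free over $B$ on the monomials in the odd $x$ and the $x^{(i)}$. All elements of odd degree have square zero, in every characteristic: an odd monomial contains an odd variable, and two odd monomials anticommute.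

**Definition ($\Gamma$-derivation).** A $\Gamma$-derivation of degree $-j$ is a $B$-linear map $\theta$ of degree $-j$ with $\theta(ab)=\theta(a)b+(-1)^{j|a|}a\theta(b)$ and $\theta(x^{(i)})=x^{(i-1)}\theta(x)$ for $x\in X$ of even degree.

Its values on $X$ can be prescribed arbitrarily (in the right degrees) and determine it. One checks the defining relations. For $x^2=0$ with $x$ odd we need $\theta(x)x+(-1)^jx\theta(x)=0$; since $|\theta(x)|\equiv1+j$ modulo $2$, this is graded commutativity. For divided powers, both sides of $x^{(i)}x^{(l)}=\binom{i+l}ix^{(i+l)}$ go to a multiple of $x^{(i+l-1)}\theta(x)$, and the multiples agree because $\binom{i+l-1}{l}+\binom{i+l-1}{i}=\binom{i+l}{i}$. The commutation relations are respected by the usual sign check.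

**Lemma 1.** *Let $\theta,\theta'$ be $\Gamma$-derivations of degrees $\equiv j,j'$ modulo $2$. Then $[\theta,\theta']=\theta\theta'-(-1)^{jj'}\theta'\theta$ is a $\Gamma$-derivation. If $j$ is odd, $\theta^2$ is a $\Gamma$-derivation.*

**Proof.** Commutators of derivations are derivations. For $j$ odd,
$$\theta^2(ab)=\theta^2(a)b+(-1)^{|a|+1}\theta(a)\theta(b)+(-1)^{|a|}\theta(a)\theta(b)+a\theta^2(b)=\theta^2(a)b+a\theta^2(b).$$
For the divided powers of an even $x$, $\theta\theta'(x^{(i)})=x^{(i-2)}\theta x\,\theta'x+x^{(i-1)}\theta\theta'x$. So for the commutator the unwanted term is $x^{(i-2)}\bigl(\theta x\,\theta'x-(-1)^{jj'}\theta'x\,\theta x\bigr)$, which is $0$ because $|\theta x|\equiv j$ and $|\theta'x|\equiv j'$. For $\theta^2$ it is $x^{(i-2)}(\theta x)^2=0$, because $\theta x$ is odd. $\square$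

**Definition (acyclic closure).** Adjoin variables $X_1$ of degree $1$ mapping to a minimal generating set of $\mathfrak m$, so that $R\langle X_1\rangle=K^R$ is the Koszul complex; then $X_2$ of degree $2$ mapping to cycles that represent a $K$-basis of $H_1(K^R)$; and so on, where $X_{j+1}$ kills $H_j(R\langle X_{\le j}\rangle)$ with a minimal set of cycles. The differential $\partial$ is a $\Gamma$-derivation throughout. The union $\mathcal X=R\langle X\rangle$ is a resolution of $K$, the *acyclic closure*. All $X_j$ are finite; put $n_j=|X_j|$, so $n_1=n$.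

We use the theorem of Gulliksen and Schoeller: *$\mathcal X$ is a minimal free resolution of $K$, that is, $\partial\mathcal X\subseteq\mathfrak m\mathcal X$* (Avramov, *Infinite free resolutions*, §6.3). Let $\varepsilon:\mathcal X\to K$ be the augmentation.

**Construction of $\tau$.** Let $Q\langle X\rangle$ be the free $\Gamma$-algebra on the same $X$, and let $\tilde d$ be a $\Gamma$-derivation of degree $-1$ that lifts $\partial$: lift the values $\partial x$, $x\in X$. By Lemma 1, $\tilde d^{\,2}$ is a $\Gamma$-derivation. Its image lies in $IQ\langle X\rangle$ because $\partial^2=0$, and it commutes with $\tilde d$. As $Q\langle X\rangle$ is free over $Q$, reduction gives an $R$-linear chain map of degree $-2$,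
$$\tau:\ \mathcal X=Q\langle X\rangle/IQ\langle X\rangle\ \longrightarrow\ IQ\langle X\rangle/I^2Q\langle X\rangle=(I/I^2)\otimes_R\mathcal X .$$

**Example.** Let $Q=k[x]_{(x)}$, $I=(x^a)$, $a\ge2$. Then $\mathcal X=R\langle x_1,x_2\rangle$ with $\partial x_1=x$, $\partial x_2=x^{a-1}x_1$. Indeed $\partial(x_2^{(i)})=x^{a-1}x_1x_2^{(i-1)}$ and $\partial(x_1x_2^{(i)})=x\,x_2^{(i)}$, which is the periodic resolution $\cdots\to R\xrightarrow{x^{a-1}}R\xrightarrow{x}R$. Lifting by the same formulas, $\tilde d^{\,2}x_1=0$ and $\tilde d^{\,2}x_2=x^a$. So $\tau(x_2^{(i)})=x^a\otimes x_2^{(i-1)}$: the operator sees the relation.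

What is $\tau$ for? Composed with a functional $I/I^2\to K$, it gives a class in $\operatorname{Ext}^2_R(K,K)$. If only a quotient $Z$ of $I/I^2$ is under control, and $Z$ has finite projective dimension, then the functionals on $Z$ still give classes, and these classes commute with the rest of $\operatorname{Ext}_R(K,K)$ up to finitely many corrections. That limits how many of them there can be, and so bounds the number of generators of $Z$.

## 2. Vasconcelos' conjecture and the two theorems

For a $k$-algebra $R$, $\Omega_k(R)$ is the module of Kähler differentials, the universal module for $k$-derivations of $R$. Let $\mu(-)$ be the minimal number of generators. A local ring $R=Q/I$ as above is a *complete intersection* if $I$ is generated by a regular sequence, equivalently $\mu(I)=\operatorname{ht}I$.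

Let $k$ be a perfect field and $R$ a reduced local $k$-algebra essentially of finite type. We use the following known fact: *$R$ is a complete intersection if and only if $\operatorname{pd}_R\Omega_k(R)\le1$.* The conjecture of Vasconcelos, as stated in "Module Of Differentials, Evolutions, Reductions, And Briançon Skoda Theorem" (https://www.slmath.org/ckeditor_assets/attachments/782/polini.pdf), is that finiteness of $\operatorname{pd}_R\Omega_k(R)$ is already enough. It is true, in every characteristic.

**Theorem A.** *Let $k$ be a perfect field and $R$ a reduced local $k$-algebra essentially of finite type. If $\operatorname{pd}_R\Omega_k(R)<\infty$, then $R$ is a complete intersection.*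

**Theorem B.** *Let $(Q,\mathfrak m_Q,K)$ be a regular local ring containing a field, $I\subseteq\mathfrak m_Q^2$ an ideal, $R=Q/I$, and let $Z$ be a quotient of the $R$-module $I/I^2$ with $\operatorname{pd}_RZ<\infty$. Then $\mu(Z)\le\operatorname{ht}I$.*

Reducedness cannot simply be dropped in Theorem A. Let $\operatorname{char}k=p>0$ and $R=k[x,y]/(x^{2p},x^py^p,y^{2p})$. The relations are polynomials in $x^p,y^p$, so their partial derivatives vanish and $\Omega_k(R)$ is free of rank $2$. But $R$ has codimension $2$ and three minimal relations.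

**Two cases by hand.** *The node.* Let $R=k[x,y]_{(x,y)}/(xy)$. Then $\Omega_k(R)=R^2/Z$ with $Z=R\cdot(y,x)$. If $r(y,x)=0$ then $ry=rx=0$, so $r\in(x)\cap(y)=0$ in $R$. So $Z\cong R$ and $\operatorname{pd}_R\Omega_k(R)\le1$, as it must be.

*Three axes.* Let $R=k[x,y,z]_{(x,y,z)}/(xy,xz,yz)$; here $d=1$, $c=2$, $\mu(I)=3$. Now $\Omega_k(R)=R^3/Z$, where $Z$ is generated by $(y,x,0),(z,0,x),(0,z,y)$. These are linearly independent in $(\mathfrak m/\mathfrak m^2)^3$. A combination $\sum r_ig_i$ of these generators that lies in $\mathfrak mZ\subseteq\mathfrak m^2R^3$ therefore has all $r_i\in\mathfrak m$, so $\mu(Z)=3$. Suppose $\operatorname{pd}_R\Omega_k(R)<\infty$. Then $\operatorname{pd}_RZ<\infty$, and $Z\subseteq R^3$ has depth $1=\operatorname{depth}R$, so by the Auslander–Buchsbaum formula $Z$ is free, of rank $3$. But where $x$ is inverted, $y=z=0$ in $R$, and $Z$ becomes the span of $(0,x,0),(0,0,x)$, of rank $2$. So $\operatorname{pd}_R\Omega_k(R)=\infty$.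

## 3. How far depth alone goes

The second case is an instance of a general argument, the first one to try. Let $R$ be as in Theorem A and suppose we have an exact sequence
$$0\to Z\to R^D\to\Omega_k(R)\to0 \tag{1}$$
with $\operatorname{pd}_RZ<\infty$. If $\dim R=0$, then $R$ is a field. Otherwise $\operatorname{depth}R\ge1$ because $R$ is reduced, and, if $Z\ne0$, a nonzerodivisor of $R$ in $\mathfrak m$ is a nonzerodivisor on $Z\subseteq R^D$. So $\operatorname{depth}Z\ge1$, and
$$\operatorname{pd}_RZ=\operatorname{depth}R-\operatorname{depth}Z\le\operatorname{depth}R-1 .$$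
If $\operatorname{depth}R\le1$, then $Z$ is free, $\operatorname{pd}_R\Omega_k(R)\le1$, and Theorem A follows.

At depth $2$ this stops: nothing excludes a resolution $0\to R^b\to R^{b+r}\to Z\to0$ with $b>0$. The facts used so far, that $Z$ sits in a free module, has a rank, and has finite projective dimension, cannot suffice to make it free. The ideal $(x,y)$ of $k[x,y]_{(x,y)}$ lies in a free module, has rank $1$ and projective dimension $1$, and needs two generators. One must use that $Z$ is a quotient of $I/I^2$. Here is what remains to be shown.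

## 4. Theorem B implies Theorem A

**Step 1: a presentation.** The aim is the sequence (1), with $Z$ a quotient of $I/I^2$. Take a localized polynomial ring $P$ over $k$ that maps onto $R$, with kernel $J$. Choose elements of $J$ whose images form a basis of the image of $J$ in $\mathfrak m_P/\mathfrak m_P^2$, and let $Q$ be the quotient of $P$ by them. Then $Q$ is regular local, essentially of finite type over $k$, and $R=Q/I$ with $I\subseteq\mathfrak m_Q^2$. As $k$ is perfect, $\Omega_k(Q)$ is free of finite rank, say $D$. In the exact sequence $I/I^2\to R\otimes_Q\Omega_k(Q)\to\Omega_k(R)\to0$ let $Z$ be the image of the first map. This gives (1), and $\operatorname{pd}_R\Omega_k(R)<\infty$ implies $\operatorname{pd}_RZ<\infty$.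

**Step 2: the generic rank of $Z$ is $c$ everywhere.** Let $\mathfrak p$ be a minimal prime of $R$ and $P'\subset Q$ its preimage. Since $R$ is reduced, $R_{\mathfrak p}=\kappa(\mathfrak p)$ is a field and $I_{P'}=P'Q_{P'}$. Since $k$ is perfect, $\kappa(\mathfrak p)/k$ is separable, so $P'Q_{P'}/P'^2Q_{P'}\to\kappa(\mathfrak p)\otimes_Q\Omega_k(Q)$ is injective. Hence $Z_{\mathfrak p}\cong P'Q_{P'}/P'^2Q_{P'}$, and $\dim_{\kappa(\mathfrak p)}Z_{\mathfrak p}=\operatorname{ht}P'$ because $Q_{P'}$ is regular. On the other hand $Z$ has a finite free resolution $0\to R^{b_s}\to\cdots\to R^{b_0}\to Z\to0$; localizing at $\mathfrak p$ gives $\dim_{\kappa(\mathfrak p)}Z_{\mathfrak p}=\sum(-1)^ib_i$, the same number for all $\mathfrak p$. So all minimal primes of $I$ have the same height, namely $c=\operatorname{ht}I$, and $\dim_{\kappa(\mathfrak p)}Z_{\mathfrak p}=c$ for all $\mathfrak p$.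

**Step 3: $Z$ is free.** By Theorem B, $\mu(Z)\le c$, so there is a surjection $R^c\to Z$. At each minimal prime it is a surjection of $c$-dimensional vector spaces over the field $R_{\mathfrak p}$, hence bijective. So its kernel is a submodule of $R^c$ that vanishes at all minimal primes. These are all the associated primes of the reduced ring $R$, so the kernel is $0$. Thus $Z\cong R^c$, $\operatorname{pd}_R\Omega_k(R)\le1$, and $R$ is a complete intersection by the known fact. $\blacksquare$

The rest proves Theorem B. Fix $Q,I,R,Z$ as there, and put $s=\operatorname{pd}_RZ$, $r=\mu(Z)$. We may assume $Z\neq0$. The plan is to find a graded module over $\mathcal E=\operatorname{Ext}_R(K,K)$ whose $\operatorname{Ext}^i_{\mathcal E}(-,\mathcal E)$ vanishes for $i<e$, with some $e\ge r$, and does not vanish for some $i\le c$.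

## 5. The homotopy Lie algebra inside $\operatorname{Ext}_R(K,K)$

Let $\mathcal E=H(\operatorname{Hom}_R(\mathcal X,\mathcal X))$ with composition; $\mathcal E^i=\operatorname{Ext}^i_R(K,K)$ consists of homotopy classes of chain maps $\mathcal X\to\mathcal X$ of degree $-i$. Because $\varepsilon$ is a quasi-isomorphism and $\partial\mathcal X\subseteq\mathfrak m\mathcal X$, composition with $\varepsilon$ is an isomorphism $\varepsilon_*:\mathcal E\cong\operatorname{Hom}_R(\mathcal X,K)$, where the right side has zero differential. Counting monomials,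
$$\sum_i\dim\mathcal E^i\,t^i=\prod_i(1+t^{2i-1})^{n_{2i-1}}\Big/\prod_i(1-t^{2i})^{n_{2i}} .\tag{2}$$

**Definition.** For $j\ge1$, $\pi^j\subseteq\mathcal E^j$ is the set of classes of $\Gamma$-derivations of $\mathcal X$ of degree $-j$ that commute with $\partial$ in the graded sense. It is a $K$-subspace. By Lemma 1, $\pi=\bigoplus\pi^j$ is closed under graded commutators and under squares of odd homogeneous elements. Put $L=\pi^{\ge2}$; it has the same closure properties.

**Lemma 2.** *For each $x\in X_j$ there is a $\Gamma$-derivation $\theta_x$ of degree $-j$ commuting with $\partial$, with $\theta_x(X_{<j})=0$ and $\theta_x(x')=\delta_{xx'}$ for $x'\in X_j$.*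

**Proof.** Write $\theta=\theta_x$. The prescribed values define $\theta$ on $R\langle X_{\le j}\rangle$. There $[\partial,\theta]$ is a $\Gamma$-derivation that vanishes on the variables: for $x'\in X_j$, $\partial\theta(x')=0$ as $\theta(x')\in R$, and $\theta$ kills $\partial x'\in R\langle X_{<j}\rangle$; on $X_{<j}$ both terms vanish. Suppose $\theta$ is defined and commutes with $\partial$ on $R\langle X_{\le i}\rangle$, $i\ge j$. Since $[\partial,\theta]$ is a $\Gamma$-derivation, for $x''\in X_{i+1}$ we only need a value with
$$\partial\theta(x'')=(-1)^j\theta(\partial x'').$$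
If $i>j$, the right side is a cycle of degree $i-j>0$, hence a boundary in $\mathcal X$. If $i=j$, then $\theta$ kills all monomials of degree $j$ except $x$, so $\theta(\partial x'')$ is the coefficient of $x$ in $\partial x''$. By minimality it lies in $\mathfrak m=\partial\mathcal X_1$. $\square$

A $\Gamma$-derivation $\mathcal X\to K$ over $\varepsilon$ of degree $-j$ is an $R$-linear $D:\mathcal X_j\to K$ with $D(ab)=D(a)\varepsilon(b)\pm\varepsilon(a)D(b)$ and $D(x^{(i)})=\varepsilon(x^{(i-1)})D(x)$.

**Lemma 3.** *Restriction to $X_j$ gives $\pi^j\cong\operatorname{Hom}_K(KX_j,K)$. Every $\Gamma$-derivation $\mathcal X\to K$ over $\varepsilon$ of degree $-j$ lies in $\varepsilon_*\pi^j$.*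

**Proof.** Such a $D$ kills products of elements of positive degree and all $x^{(i)}$ with $i\ge2$, so it is determined by its values on $X_j$. If $\theta$ represents an element of $\pi^j$, then $\varepsilon\theta$ is such a $D$. By Lemma 2, linear combinations of the $\varepsilon\theta_x$ realize all values. As $\varepsilon_*$ is injective, both claims follow. $\square$

**Example.** For $R=k[x]_{(x)}/(x^a)$ as in Section 1, let $\chi=\theta_{x_2}$ (so $\chi x_1=0$, $\chi x_2=1$) and $\theta=\theta_{x_1}$. We need $\partial\theta(x_2)=-\theta(x^{a-1}x_1)=-x^{a-1}$, so we may take $\theta(x_2)=-x^{a-2}x_1$. Then $\theta^2(x_1)=0$ and $\theta^2(x_2)=-x^{a-2}$. By Lemma 3, in $\mathcal E$ we get $\theta^2=-\chi$ if $a=2$ and $\theta^2=0$ if $a\ge3$. Here $L=K\chi$.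

For a totally ordered homogeneous basis of $\pi$ or $L$, an *ordered monomial* is a product $b_1^{a_1}\cdots b_m^{a_m}$ with $b_1<\dots<b_m$ in the basis and $a_i\le1$ if $b_i$ is odd.

**Proposition 4.** *For any totally ordered homogeneous basis of $\pi$, the ordered monomials form a $K$-basis of $\mathcal E$. The subalgebra $U\subseteq\mathcal E$ generated by $L$ has as basis the ordered monomials in any totally ordered homogeneous basis of $L$. As a right and as a left $U$-module, $\mathcal E$ is free on the $2^n$ squarefree ordered monomials in a basis of $\pi^1$.*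

**Proof.** **Step 1: a special basis.** We first show that $\pi$ generates $\mathcal E$. Number $X=\{x_1,x_2,\dots\}$ with nondecreasing degrees and put $\theta_q=\theta_{x_q}$. Then $\theta_q(x_p)=0$ for $p<q$ and $\theta_q(x_q)=1$. Put $\Theta^a=\theta_1^{a_1}\cdots\theta_m^{a_m}$ and $x^{(a)}=x_1^{(a_1)}\cdots x_m^{(a_m)}$, with exponents at most $1$ at odd indices. The highest index acts first, and $\theta_m^{a_m}$ turns $x^{(a)}$ into $\pm x_1^{(a_1)}\cdots x_{m-1}^{(a_{m-1})}$; so $\varepsilon\Theta^a(x^{(a)})=\pm1$. Let $b\ne a$, let $q$ be the highest index with $b_q\ne a_q$, and suppose $b_q<a_q$. The factors of index above $q$ are removed as before; then $\theta_q^{a_q}$ is applied to $\pm x_1^{(b_1)}\cdots x_q^{(b_q)}$ and gives $0$, because $\theta_q$ kills $R\langle x_1,\dots,x_{q-1}\rangle$. So, ordering exponents by their highest difference, the matrix $(\varepsilon\Theta^a(x^{(b)}))$ in each degree is finite and triangular with diagonal entries $\pm1$. Hence the $\Theta^a$ form a basis of $\mathcal E$.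

**Step 2: any basis.** Words in the elements of any homogeneous basis of $\pi$ span $\mathcal E$ by Step 1. Exchanging adjacent letters, $bb'=(-1)^{|b||b'|}b'b+[b,b']$, changes a word by a sign and shorter words, as $[b,b']\in\pi$. An adjacent pair $bb$ with $b$ odd equals $b^2\in\pi$, a combination of shorter words. By induction on the length, ordered monomials span. Since $\dim\pi^j=n_j$, their number in degree $i$ is the coefficient of $t^i$ in (2), that is, $\dim\mathcal E^i$. So they form a basis.

**Step 3: $U$.** The same straightening inside $L$ shows that ordered monomials in a basis of $L$ span $U$. They are independent: extend the basis by one of $\pi^1$. Placing the basis of $\pi^1$ before that of $L$ writes each basis element of $\mathcal E$ uniquely as a squarefree monomial in $\pi^1$ times an ordered monomial in $L$, so $\mathcal E$ is right $U$-free; placing it after gives left $U$-freeness. $\square$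

**Lemma 5.** *$\operatorname{Ext}_R(K^R,K)\cong\mathcal E/\mathcal EL=\mathcal E\otimes_UK$ as left $\mathcal E$-modules.*

**Proof.** Precomposition with the inclusion $K^R=R\langle X_1\rangle\subseteq\mathcal X$ is a left $\mathcal E$-linear map $\mathcal E\to\operatorname{Ext}_R(K^R,K)$. On the level of maps to $K$ it is the restriction $\operatorname{Hom}_R(\mathcal X,K)\to\operatorname{Hom}_R(R\langle X_1\rangle,K)$, with zero differentials. It is surjective, since $R\langle X_1\rangle$ is a graded direct summand. It kills $u\ell$ for $\ell\in L$, because a $\Gamma$-derivation of degree $\le-2$ vanishes on $X_1$, hence on $R\langle X_1\rangle$. So it induces a surjection from $\mathcal E/\mathcal EL=\mathcal E/\mathcal EU_+=\mathcal E\otimes_UK$, which has dimension $2^n$ by Proposition 4, onto a space of dimension $2^n$. $\square$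

## 6. Functionals on $Z$ and a finite-dimensional ideal

Let $\tau_Z:\mathcal X\to Z\otimes_R\mathcal X$ be $\tau$ followed by $I/I^2\to Z$. We first see that $\tau$ commutes with everything up to homotopy, then turn classes in $\operatorname{Ext}_R(Z,K)$ into classes in $\mathcal E$.

**Lemma 6.** *For every chain map $f:\mathcal X\to\mathcal X$ of degree $-j$, $\tau f\simeq(1\otimes f)\tau$.*

**Proof.** Lift $f$ to a $Q$-linear $\tilde f$ on $Q\langle X\rangle$ and put $\tilde h=\tilde d\tilde f-(-1)^j\tilde f\tilde d$, whose image lies in $IQ\langle X\rangle$. Then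
$$\tilde d\tilde h+(-1)^j\tilde h\tilde d=\tilde d^{\,2}\tilde f-(-1)^j\tilde d\tilde f\tilde d+(-1)^j\tilde d\tilde f\tilde d-\tilde f\tilde d^{\,2}=\tilde d^{\,2}\tilde f-\tilde f\tilde d^{\,2}.$$
Modulo $I^2Q\langle X\rangle$ this reads $\tau f-(1\otimes f)\tau=(1\otimes\partial)\bar h+(-1)^j\bar h\partial$, where $\bar h:\mathcal X\to(I/I^2)\otimes\mathcal X$ is induced by $\tilde h$ and has degree $-j-1$. This is a null-homotopy. $\square$

**Construction of $\eta$.** Let $\rho:G\to Z$ be a free resolution over $R$. Since $\mathcal X$ is a bounded below complex of free modules, $\rho\otimes1:G\otimes_R\mathcal X\to Z\otimes_R\mathcal X$ is a quasi-isomorphism, and $\tau_Z$ lifts, uniquely up to homotopy, to a chain map $\alpha:\mathcal X\to G\otimes_R\mathcal X$ of degree $-2$ with $(\rho\otimes1)\alpha\simeq\tau_Z$. For a chain map $\theta$ of $\mathcal X$, both $(1\otimes\theta)\alpha$ and $\alpha\theta$ lift maps homotopic to $\tau_Z\theta$, by Lemma 6. Hence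
$$(1\otimes\theta)\alpha\simeq\alpha\theta .\tag{3}$$
Let $\nabla:\mathcal X\otimes_R\mathcal X\to\mathcal X$ be the product. For $y\in\operatorname{Ext}^i_R(Z,K)=H^i\operatorname{Hom}_R(G,\mathcal X)$ put
$$\eta(y)=[\nabla(y\otimes1)\alpha]\in\mathcal E^{i+2}.$$
This is well defined and linear in $y$.

**Lemma 7.** *For $\theta\in\pi^j$ and $y\in\operatorname{Ext}^i_R(Z,K)$: $[\theta,\eta(y)]=\eta(\theta y)$.*

**Proof.** Represent $\theta$ by a $\Gamma$-derivation. By Leibniz, $\theta\nabla=\nabla(\theta\otimes1+1\otimes\theta)$, and $(1\otimes\theta)(y\otimes1)=(-1)^{ij}(y\otimes1)(1\otimes\theta)$. With (3),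
$$\theta\nabla(y\otimes1)\alpha=\nabla(\theta y\otimes1)\alpha+(-1)^{ij}\nabla(y\otimes1)(1\otimes\theta)\alpha\simeq\nabla(\theta y\otimes1)\alpha+(-1)^{ij}\nabla(y\otimes1)\alpha\,\theta .$$
So $\theta\eta(y)-(-1)^{j(i+2)}\eta(y)\theta=\eta(\theta y)$. $\square$

**Lemma 8.** *$\eta$ maps $\operatorname{Hom}_R(Z,K)$ injectively into $\pi^2$.*

**Proof.** **Step 1: the image lies in $\pi^2$.** Let $z\in\operatorname{Hom}_R(Z,K)$, represented by $y:G\to\mathcal X$ with $\varepsilon y=z\rho$. As $\varepsilon\nabla=\varepsilon\otimes\varepsilon$, $\varepsilon\nabla(y\otimes1)\alpha=(z\otimes\varepsilon)(\rho\otimes1)\alpha\simeq(z\otimes\varepsilon)\tau_Z$. Since $\operatorname{Hom}_R(\mathcal X,K)$ has zero differential, homotopic maps to $K$ are equal. So $\varepsilon_*\eta(z)=(\tilde z\otimes\varepsilon)\tau$ with $\tilde z:I/I^2\to Z\to K$. As $\tilde d^{\,2}$ is a $\Gamma$-derivation, this is a $\Gamma$-derivation over $\varepsilon$ of degree $-2$. By Lemma 3, $\eta(z)\in\pi^2$.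

**Step 2: injectivity.** Let $X_1=\{x_{1,1},\dots,x_{1,n}\}$ and $s_i=\tilde dx_{1,i}$. As $I\subseteq\mathfrak m_Q^2$, the $s_i$ form a regular system of parameters of $Q$; let $K^Q$ be the Koszul complex on them. For $x\in X_2$ write $\partial x=\sum a_ix_{1,i}$ and $\tilde dx=\sum\tilde a_ix_{1,i}$, so $\tilde d^{\,2}x=\sum\tilde a_is_i\in I$. The exact sequence $0\to I\otimes K^Q\to K^Q\to K^R\to0$, with $H_1(K^Q)=0$ and $H_0(K^Q)=H_0(K^R)=K$, shows that the connecting map
$$H_1(K^R)\to H_0(I\otimes K^Q)=I/\mathfrak m_QI,\qquad\Bigl[\sum a_ix_{1,i}\Bigr]\mapsto\sum\tilde a_is_i ,$$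
is an isomorphism. So $\{\tilde d^{\,2}x\}_{x\in X_2}$ maps to a basis of $I/\mathfrak m_QI$. The values of $\varepsilon_*\eta(z)$ on $X_2$ are those of $\tilde z$ on this basis, so $z\mapsto\eta(z)$ is the injection $\operatorname{Hom}_R(Z,K)\hookrightarrow\operatorname{Hom}_R(I/I^2,K)\cong\operatorname{Hom}_K(KX_2,K)\cong\pi^2$. $\square$

Let $V=\eta(\operatorname{Hom}_R(Z,K))\subseteq\pi^2$; then $\dim V=r$. The next statement is the only place where $\operatorname{pd}_RZ<\infty$ enters. If $Z$ is free, it is immediate: $\operatorname{Ext}^{>0}_R(Z,K)=0$, so by Lemma 7 the elements of $V$ commute with $L$, and $N=V$ works. In general the brackets of $V$ with $L$ need not vanish, but they die out.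

**Proposition 9.** *There is a graded finite-dimensional subspace $N\subseteq L$ with $V\subseteq N$ and $[L,N]\subseteq N$, containing the squares of its odd homogeneous elements. In particular $e:=\dim N^{\mathrm{even}}\ge r$.*

**Proof.** Let $N_0$ be the span of all $[g_p,[\dots,[g_1,v]\dots]]$ with $p\ge0$, $g_i\in L$ homogeneous, $v\in V$. Clearly $V\subseteq N_0\subseteq L$ and $[L,N_0]\subseteq N_0$. If $v=\eta(z)$, this bracket is $\eta(g_p\cdots g_1z)$ by Lemma 7, and $\operatorname{Ext}^{i}_R(Z,K)=0$ for $i>s$. So $N_0\subseteq\bigoplus_{2\le i\le s+2}\pi^i$ is finite-dimensional.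

Let $N$ be $N_0$ plus the span of the squares of odd homogeneous elements of $N_0$. The squares have even degree at most $2(s+2)$ and lie in $L$. So $N$ is finite-dimensional and has the same odd part as $N_0$, and it contains the squares of its odd homogeneous elements. For $g\in L$ of degree $j$ and $y\in N_0$ odd,
$$[[g,y],y]=(gy-(-1)^jyg)y+(-1)^jy(gy-(-1)^jyg)=gy^2-y^2g=[g,y^2].$$
Since $[g,y]\in N_0\subseteq L$, this lies in $[L,N_0]\subseteq N_0$. So $[L,N]\subseteq N$. Finally $V\subseteq N^2$ (degree $2$) gives $e\ge r$. $\square$

## 7. $\operatorname{Ext}$ over $\mathcal E$ vanishes below $e$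

For graded algebras, modules are graded left modules. Homogeneous homomorphisms $F$ of any degree satisfy $F(sx)=sF(x)$ without sign, and $\operatorname{Ext}$ is taken in the category of graded modules, for all shifts of the second argument. We now kill the elements of $N$ one at a time; each even one lowers the $\operatorname{Ext}$ degree by one.

**Lemma 10.** *Let $S$ be a graded algebra and $z\in S$ homogeneous with $zs=(-1)^{|z||s|}sz$ for all homogeneous $s$. Put $\bar S=S/zS$ (note $zS=Sz$), and let $Y$ be a graded left $\bar S$-module.*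

*(a) If $|z|$ is even and $z$ is a nonzerodivisor, then $\operatorname{Ext}^m_S(Y,S)\cong\operatorname{Ext}^{m-1}_{\bar S}(Y,\bar S)$ up to internal shift.*

*(b) If $|z|$ is odd and $\{s:zs=0\}=zS$, then $\operatorname{Ext}^m_S(Y,S)\cong\operatorname{Ext}^m_{\bar S}(Y,\bar S)$ up to internal shift.*

**Proof.** **Step 1: change of rings.** Let $S\to J$ be a graded injective resolution. The complex $C=\operatorname{Hom}_S(\bar S,J)$ is identified by $F\mapsto F(1)$ with the elements of $J$ killed by $z$. The ring $\bar S$ acts on it by $(sF)(x)=F(xs)$, which corresponds to $sF(1)$. It is a bounded below complex of injective $\bar S$-modules with cohomology $\operatorname{Ext}^q_S(\bar S,S)$, and $\operatorname{Hom}_S(Y,J)=\operatorname{Hom}_{\bar S}(Y,C)$. Suppose the cohomology is concentrated in one degree $q_0$. As $C$ is exact before $q_0$, the images of $C^{i-1}$ in $C^i$, $i\le q_0$, are successively injective and split off. What remains is an injective resolution of $\operatorname{Ext}^{q_0}_S(\bar S,S)$, placed in degree $q_0$. So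
$$\operatorname{Ext}^m_S(Y,S)\cong\operatorname{Ext}^{m-q_0}_{\bar S}\bigl(Y,\operatorname{Ext}^{q_0}_S(\bar S,S)\bigr).$$

**Step 2: case (a).** Now $z$ is central, and $0\to S\xrightarrow{\cdot z}S\to\bar S\to0$ resolves $\bar S$ by left modules. Under $F\mapsto F(1)$, $\operatorname{Hom}_S(-,S)$ turns it into $S\xrightarrow{z\cdot}S$, because $F(z)=zF(1)$. So only $q_0=1$ occurs, with $\operatorname{Ext}^1_S(\bar S,S)=S/zS=\bar S$ up to shift. Right multiplication by $s$ on $\bar S$ lifts to right multiplication by $s$ on both terms, and $(sF)(1)=F(s)=sF(1)$. So the left structure is the usual one.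

**Step 3: case (b).** Here $\{s:sz=0\}=Sz$ as well, so $\cdots\xrightarrow{\cdot z}S\xrightarrow{\cdot z}S\to\bar S\to0$ is a resolution. $\operatorname{Hom}_S(-,S)$ gives $S\xrightarrow{z\cdot}S\xrightarrow{z\cdot}\cdots$, which is exact in positive degrees. So only $q_0=0$ occurs, with $\operatorname{Hom}_S(\bar S,S)=\{u:zu=0\}=zS=Sz$ and left multiplication as action. The map $\bar S\to Sz$, $\bar s\mapsto sz$, is an isomorphism of left modules up to shift, since $sz=0$ exactly for $s\in Sz$. $\square$

**Proposition 11.** *$\operatorname{Ext}^m_{\mathcal E}(\mathcal E/\mathcal EL,\mathcal E)=0$ for $m<e$.*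

**Proof.** **Step 1: an order on $N$.** Choose a homogeneous basis $z_1,\dots,z_w$ of $N$ with $|z_1|\ge\dots\ge|z_w|$, and extend it to a totally ordered homogeneous basis of $L$ in which $z_1<\dots<z_w$ come first. Let $N_{(i)}$ be the span of $z_1,\dots,z_i$. For homogeneous $\ell\in L$, $[\ell,z_i]\in N$ has degree greater than $|z_i|$, so $[\ell,z_i]\in N_{(i-1)}$. If $z_i$ is odd, $z_i^2\in N$ has degree $2|z_i|>|z_i|$, so $z_i^2\in N_{(i-1)}$.

**Step 2: killing $z_1,\dots,z_w$.** Put $U_0=U$ and $U_i=U_{i-1}/z_iU_{i-1}$. We claim: $U_{i-1}$ has as basis the ordered monomials not involving $z_1,\dots,z_{i-1}$, and $z_i\in U_{i-1}$ satisfies the hypothesis of Lemma 10(a) if it is even, of Lemma 10(b) if it is odd. For $i=1$ the basis statement is Proposition 4. Assume it for $U_{i-1}$. The image of $N_{(i-1)}$ in $U_{i-1}$ is zero, so by Step 1 $z_i$ graded-commutes with the generators $L$, hence with everything, and $z_i^2=0$ if $z_i$ is odd. The basis elements are $z_i^ab$, with $b$ an ordered monomial in the later basis elements. If $z_i$ is even, $z_i\cdot z_i^ab=z_i^{a+1}b$;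 so multiplication by $z_i$ is injective, and $z_iU_{i-1}$ is spanned by the monomials with $a\ge1$. If $z_i$ is odd, $z_i\cdot b=z_ib$ and $z_i\cdot z_ib=0$; so kernel and image of multiplication by $z_i$ are both the span of the $z_ib$. In both cases $U_i$ has the $b$'s as basis, and the induction goes on.

**Step 3: conclusion.** Each $U_i$ is connected, so $K$ is a module over it. Lemma 10 with $S=U_{i-1}$, $z=z_i$, $Y=K$ for $i=1,\dots,w$ gives, up to shift,
$$\operatorname{Ext}^m_U(K,U)\cong\operatorname{Ext}^{m-e}_{U_w}(K,U_w),$$
which is $0$ for $m<e$. Since $\mathcal E$ is right $U$-free, $\operatorname{Ext}^m_{\mathcal E}(\mathcal E\otimes_UK,\mathcal E)=\operatorname{Ext}^m_U(K,\mathcal E)$. Since $\mathcal E$ is left $U$-free of finite rank, this is a finite direct sum of shifts of $\operatorname{Ext}^m_U(K,U)$. By Lemma 5, $\mathcal E\otimes_UK=\mathcal E/\mathcal EL$. $\square$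

In the example $R=k[x]_{(x)}/(x^a)$ with $Z=I/I^2\cong R$, we have $N=L=K\chi$ and $U=K[\chi]$. Lemma 10(a) gives $\operatorname{Ext}^m_U(K,U)\cong\operatorname{Ext}^{m-1}_K(K,K)$, which is nonzero exactly for $m=1=c$.

## 8. Building the Koszul complex from vector spaces in $c+1$ steps

The upper bound on the first nonvanishing $\operatorname{Ext}$ comes from writing $K^R$ as an iterated extension of few complexes of $K$-vector spaces. There is an obvious way. The homology modules $H_i(K^R)$ are $K$-vector spaces, nonzero only for $0\le i\le n-\operatorname{depth}R$, so truncating $K^R$ builds it in $n-\operatorname{depth}R+1$ steps. If $R$ is Cohen–Macaulay, this is $c+1$, which is what we want. If not, it is too many, and the argument of Section 9 would only bound $\mu(Z)$ by $n-\operatorname{depth}R$. To get $c+1$ steps in general we replace $R$ by a module of depth $d$.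

**Big Cohen–Macaulay modules.** By a theorem of Hochster, a Noetherian local ring $(R,\mathfrak m)$ containing a field has a *balanced big Cohen–Macaulay module* $\mathfrak M$: $\mathfrak M\ne\mathfrak m\mathfrak M$, and every system of parameters of $R$ is an $\mathfrak M$-regular sequence (Bruns–Herzog, *Cohen–Macaulay rings*, §§8.4–8.5). The module need not be finitely generated. If $R$ is Cohen–Macaulay, $\mathfrak M=R$ will do. Fix such an $\mathfrak M$; this is where we use that $Q$ contains a field.

**Čech cohomology.** For a sequence $x=x_1,\dots,x_m$ in a ring $S$, $H^i_x(-)$ is the cohomology of the Čech complex, the tensor product of the complexes $S\to S_{x_j}$ with the module. It has long exact sequences. $H^0_x$ consists of the elements killed by powers of all $x_j$. Each element of $H^i_x$ is killed by a power of each $x_j$, since the complex becomes exact after inverting $x_j$. On modules killed by $x_1$ it agrees with $H^i_{x_2,\dots,x_m}$.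

**Lemma 12.** *$T_j:=\operatorname{Tor}^Q_j(R,\mathfrak M)=0$ for $j>c$.*

If $R$ is Cohen–Macaulay this is clear, as $\operatorname{pd}_QR=n-d=c$.

**Proof.** **Step 1: parameters in the bad locus.** For $p\ge1$, the set $\{\mathfrak q\in\operatorname{Spec}Q:\operatorname{pd}_{Q_{\mathfrak q}}R_{\mathfrak q}\ge p\}$ is the non-free locus of the $(p-1)$-st syzygy in a finitely generated free resolution of $R$ over $Q$. So it is closed, say $V(\mathfrak b_p)$. A prime $\mathfrak q$ in it contains $I$ and has $\operatorname{ht}\mathfrak q\ge\operatorname{pd}R_{\mathfrak q}\ge p$. Hence, if $\mathfrak b_p\ne Q$,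
$$\dim R/\mathfrak b_pR\le n-p=d-(p-c).$$
Let $p>c$ and $\mathfrak b_p\ne Q$. We choose $x_1,\dots,x_{p-c}\in\mathfrak b_p$ whose images are part of a system of parameters of $R$. Given $x_1,\dots,x_i$ with $i<p-c$, take $x_{i+1}\in\mathfrak b_p$ outside the minimal primes $\mathfrak q'$ of $(x_1,\dots,x_i)R$ with $\dim R/\mathfrak q'=d-i$. None of these contains $\mathfrak b_pR$, since $d-(p-c)<d-i$, so prime avoidance applies. Therefore $x_1,\dots,x_{p-c}$ is $\mathfrak M$-regular.

**Step 2: localize at a minimal bad prime.** Suppose $T_j\ne0$ for some $j>c$. Let $\mathfrak q$ be minimal in $\bigcup_{j>c}\operatorname{Supp}T_j$ (primes of $Q$) and $p=\operatorname{pd}_{Q_{\mathfrak q}}R_{\mathfrak q}$. Then $p>c$, since some $(T_j)_{\mathfrak q}\ne0$ with $j>c$. Also $\mathfrak q\supseteq\mathfrak b_p$, so the elements $x_1,\dots,x_m$, $m=p-c\ge1$, of Step 1 lie in $\mathfrak q$. Each $x_{i+1}$ is a nonzerodivisor on $\mathfrak M_{\mathfrak q}/(x_1,\dots,x_i)\mathfrak M_{\mathfrak q}$. It follows that $H^i_x(\mathfrak M_{\mathfrak q})=0$ for $i<m$: by induction on $m$, $H^{i-1}_x(\mathfrak M_{\mathfrak q}/x_1\mathfrak M_{\mathfrak q})=0$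 for $i<m$, so $x_1$ is injective on $H^i_x(\mathfrak M_{\mathfrak q})$, all of whose elements are killed by powers of $x_1$.

**Step 3: the contradiction.** Let $F$ be the minimal $Q_{\mathfrak q}$-resolution of $R_{\mathfrak q}$, of length $p$, and $C=F\otimes\mathfrak M_{\mathfrak q}$. So $H_j(C)=(T_j)_{\mathfrak q}$, and $H^i_x(C_j)=0$ for $i<m$. By minimality of $\mathfrak q$, for $j>c$ the module $(T_j)_{\mathfrak q}$ is supported at most at the maximal ideal of $Q_{\mathfrak q}$. So each of its elements is killed by a power of $\mathfrak q$, and $H^0_x(H_j(C))=H_j(C)$. Let $t>c$ be maximal with $H_t(C)\ne0$; then $t\le p$. Let $B\subseteq C'\subseteq C_t$ be the boundaries and cycles. If $t=p$, then $B=0$. Otherwise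
$$0\to C_p\to\cdots\to C_{t+1}\to B\to0$$
is exact. Cut it into short exact sequences $0\to B_{l+1}\to C_l\to B_l\to0$ with $B_p=C_p$ and $B_{t+1}=B$. Each of the $p-t-1$ steps lowers the range of vanishing by at most one, so $H^i_x(B)=0$ for $i<m-(p-t-1)=t-c+1$. As $t>c$, in all cases $H^1_x(B)=0$. Also $H^0_x(C')\subseteq H^0_x(C_t)=0$ as $m\ge1$. So $0\to B\to C'\to H_t(C)\to0$ gives $H_t(C)=H^0_x(H_t(C))=0$, a contradiction. $\square$

**Lemma 13.** *In $D(R)$, $K^R$ is a direct summand of an object $Y^{(c+1)}$ admitting triangles $Y^{(i)}\to Y^{(i+1)}\to W_{i+1}\to Y^{(i)}[1]$, $0\le i\le c$, with $Y^{(0)}=0$ and each $W_i$ a complex of $K$-vector spaces.*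

We recall two standard facts. There is a *Tate resolution* $A\to R$ over $Q$: a nonnegatively graded, graded-commutative dg $Q$-algebra $A$, quasi-isomorphic to $R$, with $A_0=Q$ and all $A_i$ free over $Q$ (for $R=Q/(f)$ with $f$ a nonzerodivisor, the Koszul complex on $f$). And restriction along a quasi-isomorphism of dg algebras is an equivalence of derived categories, here $D(R)\simeq D(A)$.

**Proof.** The idea is to compute $A\otimes_Q\mathfrak M\otimes_R\mathcal X$ in two ways. It has a short filtration because $\operatorname{Tor}^Q(R,\mathfrak M)$ stops at $c$, and it contains $K^R$ as a summand because $\mathfrak M/\mathfrak m\mathfrak M\ne0$.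

**Step 1: a filtration of $T=A\otimes_Q\mathfrak M$.** Put $\mathcal B=A\otimes_QR$, so $\mathcal B_0=R$ and $H_0(\mathcal B)=R\otimes_QR=R$. Then $T$ is a dg $\mathcal B$-module, with $R$ acting on $\mathfrak M$, and $H_i(T)=\operatorname{Tor}_i^Q(R,\mathfrak M)$. For $i\ge0$ let
$$T_{\langle i\rangle}=(\cdots\to T_{i+2}\to T_{i+1}\to\operatorname{Cyc}_i(T)\to0),$$
with $\operatorname{Cyc}_i$ the cycles. This is a dg $\mathcal B$-submodule: $\mathcal B_0$ consists of cycles, so it preserves $\operatorname{Cyc}_i$, and $\mathcal B_{\ge1}$ raises degree. Also $T_{\langle0\rangle}=T$. The natural map $T_{\langle i\rangle}/T_{\langle i+1\rangle}\to H_i(T)[i]$ is a quasi-isomorphism of dg $\mathcal B$-modules, where $\mathcal B$ acts on $H_i(T)$ through $\mathcal B\to H_0(\mathcal B)=R$. So on $H_i(T)$ the action of $A$ (through $A\to R$) and that of the second factor $R$ coincide. By Lemma 12, $T\to T/T_{\langle c+1\rangle}$ is a quasi-isomorphism, and the target is filtered with subquotients quasi-isomorphic to $H_i(T)[i]$, $0\le i\le c$.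

**Step 2: tensor with $\mathcal X$.** Apply $-\otimes_R\mathcal X$ over the second factor $R$. As $\mathcal X$ is a bounded below complex of free modules, this is exact and preserves quasi-isomorphisms, and the results are dg $A$-modules. So in $D(A)$, $T\otimes_R\mathcal X$ is built in $c+1$ steps from shifts of the $R$-complexes $H_i(T)\otimes_R\mathcal X$, restricted along $A\to R$; here the coincidence of the two actions is used. If $G'\to H_i(T)$ is an $R$-free resolution, then
$$H_i(T)\otimes_R\mathcal X\leftarrow G'\otimes_R\mathcal X\to G'\otimes_RK$$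
are quasi-isomorphisms of $R$-complexes, and the last is a complex of $K$-vector spaces.

**Step 3: the summand.** On the other hand $T\otimes_R\mathcal X=A\otimes_Q(\mathfrak M\otimes_R\mathcal X)$. As in Step 2, $\mathfrak M\otimes_R\mathcal X$ is connected by $R$-linear quasi-isomorphisms to a complex of $K$-vector spaces, hence to a graded $K$-vector space $W$ with $W_0=\mathfrak M/\mathfrak m\mathfrak M\ne0$. As $A$ is a bounded below complex of free $Q$-modules, $A\otimes_Q-$ preserves these quasi-isomorphisms. So in $D(A)$
$$T\otimes_R\mathcal X\simeq A\otimes_QW\cong\bigoplus_i(A\otimes_QK)[i]^{(\dim W_i)},$$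
and $A\otimes_QK$ is a direct summand. Let $K^Q$ be the Koszul complex on a regular system of parameters of $Q$ that lifts the chosen generators of $\mathfrak m$. Then $A\otimes_QK\leftarrow A\otimes_QK^Q\to R\otimes_QK^Q=K^R$ are quasi-isomorphisms of dg $A$-modules. Under $D(R)\simeq D(A)$ this is the assertion. $\square$

**Definition.** For $M\in D(R)$ put $h(M)=\operatorname{Ext}^*_R(M,K)$, a left $\mathcal E$-module by composition, and $\kappa(M)=\operatorname{Ext}^*_R(K,M)$. A map $f$ is *$h$-null* if $h(f)=0$. For example, multiplication by an element of $\mathfrak m$ on $M$ is $h$-null, and so is the inclusion $\mathfrak m\to R$, since a homomorphism $R\to K$ kills $\mathfrak m$.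

**Lemma 14.** *If $M_{c+1}\to\cdots\to M_1\to M_0$ are $h$-null, then their composite followed by any map $M_0\to K^R$ is zero.*

**Proof.** Let $W$ be a complex of $K$-vector spaces; we may assume that its differential is zero. Then
$$\operatorname{Hom}_{D(R)}(M,W)=\operatorname{Hom}_{D(K)}(K\otimes^{\mathbf L}_RM,W)=\prod_i\operatorname{Hom}_K\bigl(H_i(K\otimes^{\mathbf L}_RM),W_i\bigr).$$
Since $h(f)$ is the $K$-dual of $H(K\otimes^{\mathbf L}_Rf)$, an $h$-null $f$ has $H(K\otimes^{\mathbf L}_Rf)=0$, and so induces zero on $\operatorname{Hom}_{D(R)}(-,W)$. We show by induction that a composite of $i$ $h$-null maps annihilates $\operatorname{Hom}_{D(R)}(-,Y^{(i)})$. This is clear for $i=0$. Given $h$-null maps $M_{i+1}\to\cdots\to M_1\to M_0$ and a map $M_0\to Y^{(i+1)}$, the composite $M_1\to M_0\to Y^{(i+1)}\to W_{i+1}$ is zero. So $M_1\to Y^{(i+1)}$ factors through $Y^{(i)}$, and the $i$ maps $M_{i+1}\to\cdots\to M_1$ annihilate it. For $i=c+1$ use that $K^R$ is a summand of $Y^{(c+1)}$. $\square$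

## 9. A nonzero $\operatorname{Ext}^i$ with $i\le c$, and the proof of Theorem B

**Proposition 15.** *$\operatorname{Ext}^i_{\mathcal E}(\mathcal E/\mathcal EL,\mathcal E)\ne0$ for some $i\le c$.*

**Proof.** **Step 1: realize a free resolution by objects of $D(R)$.** Let $M_0=K^R$, so $h(M_0)=\mathcal E/\mathcal EL$ by Lemma 5. Suppose $M_i$ is given with $h(M_i)$ bounded below and finite-dimensional in each degree. Choose homogeneous generators of $h(M_i)$, $g_a$ of them in degree $a$, with $g_a$ finite and $g_a=0$ for $a\ll0$. They define a map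
$$M_i\to I_i:=\bigoplus_aK[a]^{g_a}=\prod_aK[a]^{g_a}.$$
As complexes the sum and the product agree, and they are the coproduct and the product in $D(R)$. In degree $m$, $h(I_i)$ is the finite product $\prod_a(\mathcal E^{m-a})^{g_a}$. So $h(I_i)$ is the free left $\mathcal E$-module on these generators, and $h(I_i)\to h(M_i)$ is onto. Complete to a triangle
$$M_{i+1}\to M_i\to I_i\to M_{i+1}[1].$$
Then $M_{i+1}\to M_i$ is $h$-null, and $0\to h(M_{i+1}[1])\to h(I_i)\to h(M_i)\to0$ is exact. So $h(M_{i+1})$ is again bounded below and degreewise finite, and we can continue. Splicing,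
$$\cdots\to h(I_2[2])\to h(I_1[1])\to h(I_0)\to h(M_0)\to0$$
is a free resolution over $\mathcal E$, with maps induced by $I_i\to M_{i+1}[1]\to I_{i+1}[1]$ and their shifts.

**Step 2: compute $\operatorname{Ext}_{\mathcal E}$ with $\kappa$.** For $J\in D(R)$ the composition $(f,\varphi)\mapsto\varphi[m]\circ f$, with $f\in\kappa^m(J)$ and $\varphi\in h(J)$, defines a natural map $\kappa(J)\to\operatorname{Hom}_{\mathcal E}(h(J),\mathcal E)$. For $J=I_i[i]=\prod_aK[a+i]^{g_a}$ it is bijective: in degree $m$ both sides are $\prod_a(\mathcal E^{a+i+m})^{g_a}$. So the complex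
$$\kappa(I_0)\to\kappa(I_1[1])\to\kappa(I_2[2])\to\cdots \tag{4}$$
has $i$-th cohomology $\operatorname{Ext}^i_{\mathcal E}(\mathcal E/\mathcal EL,\mathcal E)$.

**Step 3: vanishing would make $\kappa(M_{c+1})\to\kappa(M_0)$ surjective.** Suppose the cohomology of (4) vanishes for $0\le i\le c$. Let $\xi\in\kappa(M_0)$, and suppose $\xi_i\in\kappa(M_i)$ maps to $\xi$, where $0\le i\le c$ and $\xi_0=\xi$. Its image $\beta_i\in\kappa(I_i)$ maps to $0$ in $\kappa(I_{i+1}[1])$, since $M_i\to I_i\to M_{i+1}[1]$ is zero. If $i=0$, exactness gives $\beta_0=0$. If $i\ge1$, exactness shows that $\beta_i$ is the image of some $\gamma\in\kappa(I_{i-1}[-1])$ under $I_{i-1}[-1]\to M_i\to I_i$. Replace $\xi_i$ by $\xi_i$ minus the image of $\gamma$ in $\kappa(M_i)$. It still maps to $\xi$, since $I_{i-1}[-1]\to M_i\to M_{i-1}$ is zero. Now $\xi_i$ maps to $0$ in $\kappa(I_i)$, so it lifts to some $\xi_{i+1}\in\kappa(M_{i+1})$. After $c+1$ rounds, $\xi$ is the image of $\xi_{c+1}$.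

**Step 4: contradiction.** By Lemma 14, applied to $\mathrm{id}_{K^R}$, the composite $M_{c+1}\to\cdots\to M_0=K^R$ is zero. With Step 3, $\kappa(K^R)=0$. But let $t$ be the largest integer with $H_t(K^R)\ne0$. Then $K^R[-t]$ has homology only in degrees $\le0$, so
$$\operatorname{Hom}_{D(R)}(K,K^R[-t])=\operatorname{Hom}_R(K,H_t(K^R))\ne0,$$
because $\mathfrak mH_t(K^R)=0$. This is a contradiction. $\square$

**Proof of Theorem B.** By Proposition 11, $\operatorname{Ext}^i_{\mathcal E}(\mathcal E/\mathcal EL,\mathcal E)=0$ for $i<e$; by Proposition 15, it is nonzero for some $i\le c$. So $e\le c$, and with Proposition 9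
$$\mu(Z)=r\le e\le c=\operatorname{ht}I .\qquad\blacksquare$$

By Section 4 this proves Theorem A: Vasconcelos' conjecture on the module of differentials holds as stated.
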